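
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Almost isotopic embeddings of punctured highly connected manifolds in codimension two}


\begin{abstract}
Let $n\ge3$, let $M$ be a closed $(n-2)$-connected $(2n-1)$-manifold with $H_{n-1}(M)$ free and nonzero, and let $M^\circ$ be $M$ minus an open disk. Two embeddings $M^\circ\to S^{2n+1}$ with trivial normal bundles are called almost isotopic if they become isotopic after reparametrizing one of them by an orientation preserving diffeomorphism of $M^\circ$ that acts trivially on $H_{n-1}$ and $H_n$. We show that almost isotopic embeddings need not be isotopic; an explicit example is a punctured $S^2\times S^3$ in $S^7$. We then determine exactly when they are: if $n=6$ or $n\equiv5\pmod 8$, almost isotopic embeddings are isotopic for every $M$, and a linking form is a complete isotopy invariant; for every other $n\geq 3$ and every $M$ that admits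 such an embedding, every such embedding of $M^\circ$ is almost isotopic, but not isotopic, to some reparametrization of itself.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Throughout, everything is smooth, $I=[0,1]$, and an isotopy is a smooth path of embeddings; after reparametrization we always take isotopies to be constant near $t=0$ and $t=1$. Homology has integer coefficients. Let $n\ge3$ and let $M$ be a closed connected orientable $(2n-1)$-manifold which is $(n-2)$-connected and for which
\[
H_{n-1}(M)\ \text{ is torsion free of rank } r\ge1 .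
\]
(The condition $r\geq 1$ excludes the degenerate case in which $M^\circ$ is a disk.) Put $M^\circ=M-\operatorname{Int}D^{2n-1}$. By the disk theorem the choice of the removed ball is immaterial, and we shall choose it conveniently. Removing it does not change $H_j$ for $j=n-1,n$. By duality $H_n(M^\circ)=H_n(M)$ is free of rank $r$, and the intersection pairing
\[
H_{n-1}(M)\times H_n(M)\to\mathbf Z
\]
is unimodular. Since $n\ge3$, the manifold $M^\circ$ is simply connected, and in particular $H^1(M^\circ)=0$. The basic example is $M=S^{n-1}\times S^n$.

We consider embeddings $f:M^\circ\to S^{2n+1}$ with trivial normal bundle, and we ask how far the isotopy class of $f$ is determined by its image together with the way $f$ marks the homology of that image.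

\begin{definition}
Two embeddings $f,g:M^\circ\to S^{2n+1}$ with trivial normal bundles are \emph{almost isotopic} if there is an orientation preserving diffeomorphism $h:M^\circ\to M^\circ$ such that $f$ and $g\circ h$ are isotopic as embedding maps and $h_*$ is the identity on $H_{n-1}(M^\circ)$ and on $H_n(M^\circ)$.
\end{definition}

\noindent\textbf{Question} \cite{punctured}\textbf{.} \emph{Are almost isotopic embeddings always isotopic as embedding maps, that is, for every $n\ge3$ and every $M$ as above?}

\medskip
The question is vacuous for those $M$ for which $M^\circ$ has no embedding with trivial normal bundle. For any such embedding $f$ and any orientation preserving diffeomorphism $h$ of $M^\circ$ with $h_*=1$ on $H_{n-1}$ and $H_n$, the embeddings $f\circ h$ and $f$ are almost isotopic. They have the same image; the question is whether the reparametrization $h$ can be undone by moving $M^\circ$ around in the sphere. The condition $h_*=1$ is natural, because the linking numbers of $n$-cycles of $f(M^\circ)$ with push-offs of such cycles are isotopy invariants, and $h$ transforms them through $h_*$ (Section~\ref{sec:linking}). When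 $h_*=1$ these numbers do not distinguish $f\circ h$ from $f$, and one may hope that nothing else does. This hope is supported by the analogous case $n=2$, where the answer is positive: if $M$ is a closed connected orientable $3$-manifold with $H_1(M)$ torsion free, then any two almost isotopic embeddings $M^\circ\to S^5$ with trivial normal bundles are isotopic.

\subsection{The results}

The answer to the question is negative, already for $n=3$ and the basic example.

\begin{theoremA}
Let $n=3$ and $M=S^2\times S^3$. Let $\alpha:S^3\to SO(3)$ be a smooth map that is homotopic to the double cover and equal to $1$ on a disk $D_0\subset S^3$. Let $M^\circ$ be obtained from $M$ by removing an open $5$-disk with closure in $S^2\times\operatorname{Int}D_0$. Let $f:M^\circ\subset S^2\times S^3\subset\mathbf R^6\subset S^7$ be the standard embedding, and let $h(x,y)=(\alpha(y)x,y)$. Then $f\circ h$ and $f$ are almost isotopic but not isotopic.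
\end{theoremA}

\begin{theoremB}
Let $n\ge3$.
\begin{enumerate}
\item[(1)] If $n=6$ or $n\equiv5\pmod8$, then for every $M$ any two almost isotopic embeddings $M^\circ\to S^{2n+1}$ with trivial normal bundles are isotopic. Moreover, the linking form $L_f$ on $H_n(M^\circ)$, defined in Section~\textup{\ref{sec:linking}}, is then a complete isotopy invariant of such embeddings.
\item[(2)] For every other $n\ge3$, for every $M$ and every embedding $f:M^\circ\to S^{2n+1}$ with trivial normal bundle, there is an orientation preserving diffeomorphism $h$ of $M^\circ$, acting as the identity on $H_{n-1}(M^\circ)$ and $H_n(M^\circ)$, such that $f\circ h$ is not isotopic to $f$. Thus $f$ and $f\circ h$ are almost isotopic but not isotopic.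
\end{enumerate}
\end{theoremB}

So for fixed $n$ the answer is the same for all $M$ that admit an embedding of the required kind. The manifold $S^{n-1}\times S^n\subset S^{2n}\subset S^{2n+1}$ always does.

\subsection{Where the condition on $n$ comes from}\label{subsec:idea}

An embedding $f$ with trivial normal bundle extends to a codimension zero embedding $\hat f$ of $M^\circ\times D^2$. For $n\geq 4$ the manifold $M^\circ\times D^2$ is built from one $0$-handle, $r$ handles of index $n-1$ and $r$ handles of index $n$, and one can try to isotope one such embedding to another handle by handle. The cores of the $(n-1)$-handles cause no trouble, for dimensional reasons; their framings differ by elements of $\pi_{n-1}(SO(n+2))=\pi_{n-1}(SO)$. The cores of the $n$-handles can be matched if their mutual linking numbers agree. Their framings differ by elements of $\pi_n(SO(n+1))$, and of such an element a linking number sees only the degree, that is, its image under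
\[
\deg:\pi_n(SO(n+1))\to\pi_n(S^n)=\mathbf Z .
\]
This suggests that linking numbers suffice when $\pi_{n-1}(SO)=0$ and $\deg$ is injective. By Lemma~\ref{lem:arith} this happens exactly for $n=6$ and $n\equiv5\pmod8$, and Section~\ref{sec:linking} carries out the argument. For all other $n$ there is room for invisible changes of framing. To prove (2) we have to produce such a change by a diffeomorphism of $M^\circ$ that is trivial on homology, and to show that no isotopy undoes it. The diffeomorphisms are twists by the following elements.

\begin{center}
\begin{tabular}{lll}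
$n$ & twisting element & detected in\\
\hline
$n\equiv3\pmod 4$ & $\beta\in\pi_n(SO(n))$ & $\pi_n(SO)=\mathbf Z$\\
$n\equiv1\pmod 8$ & $\beta\in\pi_n(SO(n-1))$ & $\pi_n(SO)=\mathbf Z_2$\\
$n\equiv0\pmod 4$ & $\gamma\in\pi_{n-1}(SO(n-1))$ & $\pi_{n-1}(SO)=\mathbf Z$\\
$n\equiv2\pmod 4,\ n\ge10$ & $\beta\in\pi_n(SO(n-1))$ & $\pi_n(SO(n+1))$, stably trivial
\end{tabular}
\end{center}

\noindent In the first three rows the obstruction to an isotopy is stable, and comes from the tangent bundle of a mapping torus. Theorem~A is the first instance, and there the obstruction is simply a Pontryagin class. In the last row the tangent bundle sees nothing; there we use that the normal bundle of an embedded $S^{n+1}\subset S^{2n+2}$ is trivial.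

\section{Closing up an isotopy, and the proof of Theorem A}\label{sec:A}

An isotopy from $f$ to $f\circ h$ begins and ends at the same submanifold. If we close up the time interval to a circle, its trace becomes an embedded copy of the mapping torus of $h$. This is the observation on which the stable obstructions rest.

\begin{lemma}\label{lem:torus}
Let $f:M^\circ\to S^{2n+1}$ be an embedding with trivial normal bundle and let $h$ be an orientation preserving diffeomorphism of $M^\circ$. If $f\circ h$ is isotopic to $f$, then the mapping torus
\[
T^\circ=M^\circ\times I/(x,1)\sim(h(x),0)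
\]
is stably parallelizable.
\end{lemma}

\begin{proof}
Let $F_t$ be an isotopy with $F_0=f$ and $F_1=f\circ h$. Since $F_1(x)=F_0(h(x))$, the formula $\Phi[x,t]=(F_t(x),[t])$ gives a well defined embedding $T^\circ\to S^{2n+1}\times S^1$. As $h$ preserves orientation, $T^\circ$ is orientable, so the normal bundle $\mathcal N$ of $\Phi$ is an oriented plane bundle. Its restriction to the fiber $M^\circ$ is the normal bundle of $f$, so $e(\mathcal N)$ restricts to $0$ there. By the exactness of the Wang sequence
\[
0=H^1(M^\circ)\to H^2(T^\circ)\to H^2(M^\circ)
\]
we get $e(\mathcal N)=0$, and an oriented plane bundle with zero Euler class is trivial. Hence $TT^\circ\oplus\varepsilon^2\cong\Phi^*T(S^{2n+1}\times S^1)$ is stably trivial.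
\end{proof}

\begin{proof}[Proof of Theorem A]
\emph{The two embeddings are almost isotopic.} The embedding $f$ has trivial normal bundle, since its image lies in a closed oriented hypersurface of $\mathbf R^6\subset\mathbf R^7$. The map $h$ is an orientation preserving diffeomorphism of $M$ and is the identity on $S^2\times D_0$, so it restricts to $M^\circ$. It fixes $S^2\times pt$ pointwise for $pt\in\partial D_0$, and this sphere lies in $M^\circ$; so $h_*=1$ on $H_2$. Since $pr_2\circ h=pr_2$ and $pr_{2*}$ is an isomorphism on $H_3(M)$, also $h_*=1$ on $H_3$.

\emph{They are not isotopic.} Otherwise Lemma~\ref{lem:torus} gives $p_1(T^\circ)=0$. We show that $p_1(T^\circ)\ne0$. Let $T$ be the mapping torus of $h$ on the closed manifold $M$. It is the sphere bundle $\pi:T\to B=S^3\times S^1$ of the oriented $3$-plane bundle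
\[
E=S^3\times I\times\mathbf R^3/(y,1,v)\sim(y,0,\alpha(y)v).
\]
The tangent bundle along the fibers plus a trivial line bundle is $\pi^*E$, so $TT\oplus\varepsilon\cong\pi^*TB\oplus\pi^*E$. As $B$ is parallelizable, $p_1(T)=\pi^*p_1(E)$. The claim now follows from three facts.

\emph{(a) $p_1(E)\ne0$.} The standard frame of $\mathbf R^3$ gives compatible frames of $E$ over $D_0\times S^1$, where $\alpha=1$, and over $S^3\times\{1/2\}$. The complement of the union of these two sets is an open $4$-cell. So $E$ is the pullback, under a collapse $B\to S^4$ of degree $\pm1$, of a bundle $E'$ over $S^4$ whose clutching function is homotopic to $\alpha$. The double cover $SU(2)\to SO(3)$ is the adjoint representation. Therefore $E'$ is the adjoint bundle of a complex $SU(2)$-bundle $V$ whose clutching function $S^3\to SU(2)$ has degree $\pm1$, that is, $c_2(V)=\pm1$ in $H^4(S^4)=\mathbf Z$. We have $V\otimes V^*=\mathbf C\oplus E'_{\mathbf C}$. If $\pm x$ are the Chern roots of $V$, then $c_2(V)=-x^2$, and those of $V\otimes V^*$ are $2x,-2x,0,0$. So $c_2(E'_{\mathbf C})=-4x^2=4c_2(V)$ and $p_1(E')=-c_2(E'_{\mathbf C})=\mp4$.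

\emph{(b) $\pi^*:H^4(B)\to H^4(T)$ is injective.} By the Gysin sequence its kernel is $H^1(B)\cup e(E)$. The rank of $E$ is odd, so $2e(E)=0$ in $H^3(B)=\mathbf Z$, hence $e(E)=0$.

\emph{(c) $H^4(T)\to H^4(T^\circ)$ is injective.} As $h$ is the identity on the removed disk, excision and duality give
\[
H^4(T,T^\circ)\cong H^4(D^5\times S^1,S^4\times S^1)\cong H_2(D^5\times S^1)=0 .
\]

By (a) and (b) $p_1(T)\ne0$, and by (c) its restriction $p_1(T^\circ)$ is nonzero.
\end{proof}

This settles the question negatively. The rest of the paper proves Theorem~B.

\section{Homotopy of rotation groups}\label{sec:facts}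

Put $SO=\bigcup_kSO(k)$. We identify homotopy classes of maps into $GL^+(k)$ and into $SO(k)$. Since $SO(k)$ is a connected topological group, free and based homotopy classes of maps $S^i\to SO(k)$ agree, and for $i\geq 1$ the sum in $\pi_i(SO(k))$ is also given by the pointwise product. We use the following standard facts.

\begin{enumerate}
\item[(F1)] (Bott) $\pi_i(SO)=\mathbf Z_2,\mathbf Z_2,0,\mathbf Z,0,0,0,\mathbf Z$ for $i\equiv0,1,\dots,7\pmod8$, $i\geq 1$. The map $\pi_i(SO(k))\to\pi_i(SO)$ is bijective for $i\le k-2$ and onto for $i=k-1$. If $\gamma$ generates $\pi_{8s-1}(SO)$, $s\ge1$, then the composite $\gamma\eta^2$ with $S^{8s+1}\to S^{8s}\to S^{8s-1}$, where $\eta$ denotes the suspensions of the Hopf map, is nonzero in $\pi_{8s+1}(SO)=\mathbf Z_2$; this is part of the ring structure of $KO_*$. By the stable range, a stably trivial bundle of rank $k$ over $S^d$ is trivial if $k\ge d+1$.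
\item[(F2)] Let $\tau_k\in\pi_{k-1}(SO(k))$ be the clutching class of $TS^k$. It generates the kernel of $\pi_{k-1}(SO(k))\to\pi_{k-1}(SO)$. Let $\deg:\pi_{k-1}(SO(k))\to\pi_{k-1}(S^{k-1})=\mathbf Z$ be induced by evaluation at a point of $S^{k-1}$; its kernel is the image of $\pi_{k-1}(SO(k-1))$. Then $\deg\tau_k=\pm2$ for $k$ even and $0$ for $k$ odd. Finally $\tau_k=0$ if and only if $k=1,3,7$ (Bott--Milnor, Kervaire).
\item[(F3)] For $k$ odd, conjugation by any element of $O(k)$ acts trivially on $\pi_*(SO(k))$, because $-1$ is central and has determinant $-1$. Consequently $2\tau_k=0$ for $k$ odd: a reflection of $S^k$ has degree $-1$ and is covered by its differential, which reverses the orientation of $TS^k$, so $-\tau_k$ is obtained from $\tau_k$ by conjugation with an element of $O(k)$.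
\end{enumerate}

\begin{lemma}\label{lem:infinite}
If $k\equiv3\pmod4$, some $\gamma\in\pi_k(SO(k))$ has image of infinite order in $\pi_k(SO)=\mathbf Z$.
\end{lemma}

\begin{proof}
Choose $x\in\pi_k(SO(k+1))$ mapping to a generator of $\pi_k(SO)$. As $k+1$ is even, we have $\deg\tau=2$ for $\tau=\tau_{k+1}$ or $\tau=-\tau_{k+1}$. The element $2x-\deg(x)\tau$ has degree $0$, so it lifts to $\pi_k(SO(k))$, and its stable image is twice a generator because $\tau$ is stably trivial.
\end{proof}

\begin{lemma}\label{lem:arith}
Let $n\ge3$. Then $n=6$ or $n\equiv5\pmod8$ if and only if both of the following hold: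
\begin{enumerate}
\item[(a)] $\pi_{n-1}(SO)=0$;
\item[(b)] $\deg:\pi_n(SO(n+1))\to\mathbf Z$ is injective.
\end{enumerate}
Moreover $\pi_6(SO(7))=0$.
\end{lemma}

\begin{proof}
Congruences are modulo $8$. By (F1), (a) means $n\equiv3,5,6,7$. We check (b) in these cases. If $n\equiv3,7$, Lemma~\ref{lem:infinite} gives a nonzero element of $\pi_n(SO(n+1))$ coming from $\pi_n(SO(n))$, hence of degree $0$; so (b) fails. If $n\equiv5,6$, then $\pi_n(SO)=0$, so $\pi_n(SO(n+1))$ is generated by $\tau_{n+1}$. For $n\equiv5$ we have $\deg\tau_{n+1}=\pm2$, so (b) holds. For $n\equiv6$ the generator has degree $0$, so (b) holds exactly when $\tau_{n+1}=0$, that is, for $n=6$; in that case the whole group vanishes.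
\end{proof}

\section{Twists and their stable detection}\label{sec:stable}

In this section we assume that $M^\circ$ has an embedding $f$ into $S^{2n+1}$ with trivial normal bundle. Then $TM^\circ\oplus\varepsilon^2\cong f^*TS^{2n+1}$, so $M^\circ$ is stably parallelizable. We generalize the diffeomorphism of Theorem~A, which rotates the fibers of a tube $S^2\times D^3$ around $S^2\times pt$.

\subsection{Adapted tubes}

Choose $a\in H_{n-1}(M^\circ)$ and $b\in H_n(M^\circ)$ with $a\cdot b=1$. This is possible since $r\ge1$ and the pairing is unimodular. Both classes are spherical: $M^\circ$ is $(n-2)$-connected with $n-2\ge1$, so by Hurewicz $\pi_{n-1}\to H_{n-1}$ is bijective and $\pi_n\to H_n$ is onto. By Whitney, $a$ is represented by an embedded sphere $S^{n-1}$ in $\operatorname{Int}M^\circ$, also denoted $a$. Its normal bundle has rank $n$ and is stably trivial, hence trivial by (F1). Let $A:S^{n-1}\times D^n\to\operatorname{Int}M^\circ$ be a tubular neighborhood of $a$, with coordinates $(x,y)$, and fix $x_0\in S^{n-1}$.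

\begin{lemma}\label{lem:adapted}
The tube $A$ can be chosen so that there is a smooth map $b_0:S^n\to\operatorname{Int}M^\circ$ for which $b_0^{-1}(\operatorname{Im}A)$ is a disjoint union of disks $B_1,\dots,B_m$, each mapped by the $y$-coordinate diffeomorphically to $D^n$ with a sign $\epsilon_j=\pm1$, such that
\[
b_0(y)=A(x_0,y)\ \text{ on } B_j \quad(\text{in the coordinate } y), \qquad \sum_{j=1}^m\epsilon_j=\pm1 .
\]
In particular $m$ is odd. Moreover, $b_0$ is an embedding on a neighborhood of each $B_j$.
\end{lemma}

\begin{proof}
Start with a smooth map $b_0$ representing $b$ and transverse to $a$, so that $b_0^{-1}(a)$ is finite. At each of its points $b_0$ followed by the $y$-coordinate is a local diffeomorphism. So after shrinking $A$ the preimage of $\operatorname{Im}A$ consists of disks mapped diffeomorphically to $D^n$ by $y$, with $\sum\epsilon_j=\pm a\cdot b=\pm1$. Let $x_j(y)$ be the $x$-coordinate of $b_0$ on the $j$-th disk. We keep the $y$-coordinate and replace $x_j$ by a smooth map which is equal to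
\begin{itemize}
\item $x_j(\rho(|y|)\,y/|y|)$ for $|y|\ge\frac34$, where $\rho$ is smooth with values in $I$, $\rho(s)=s$ near $s=1$ and $\rho=0$ near $s=\frac34$;
\item a path from $x_j(0)$ to $x_0$, constant near its ends, as $|y|$ decreases from $\frac34$ to $\frac58$;
\item $x_0$ for $|y|\le\frac58$.
\end{itemize}
The points of $b_0^{-1}(a)$ and their signs are unchanged. Now restrict $A$ to $|y|\le\frac12$ and rescale.
\end{proof}

We fix such $A$ and $b_0$. For a smooth map $\beta:D^n\to SO(n)$ with $\beta=1$ near $\partial D^n$ define the \emph{twist}
\[
h_\beta(A(x,y))=A(\beta(y)x,y),\qquad h_\beta=1\ \text{ outside }\operatorname{Im}A .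
\]
It is an orientation preserving diffeomorphism of $M^\circ$. The map $\beta$ defines a class $[\beta]\in\pi_n(SO(n))$, and every class is of this form.

\begin{lemma}\label{lem:homology}
$h_\beta$ is the identity on $H_{n-1}(M^\circ)$ and $H_n(M^\circ)$.
\end{lemma}

\begin{proof}
Let $K=\operatorname{Im}A$. Write a $j$-cycle as $z=z_1+z_2$ with $z_1$ in $K$ and $z_2$ outside $\operatorname{Int}K$. Then $h_\beta z-z=h_\beta z_1-z_1$ is a cycle in $K$ which, up to homology in $K$, depends only on $[z_1]\in H_j(K,\partial K)$, because $h_\beta=1$ on $\partial K$. For $j=n$ it is null-homologous, since $H_n(K)=0$. For $j=n-1$ we have $H_{n-1}(K,\partial K)\cong H^n(K)=0$.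
\end{proof}

\subsection{The class of an isotopy}

Suppose that $f\circ h$ is isotopic to $f$. Then $T^\circ$ has a stable frame by Lemma~\ref{lem:torus}. We translate this into a statement about $h$ that can be evaluated on spheres. Pulled back to $M^\circ\times I$, the stable frame becomes a family of isomorphisms
\[
\mu^t_x:T_xM^\circ\oplus\mathbf R^q\to\mathbf R^\ell,\quad \ell=2n-1+q,\quad t\in I,\qquad\text{with}\quad \mu^0_{h(x)}\circ(dh_x\oplus1)=\mu^1_x ,
\]
the last equation expressing that the frames match under the gluing $(x,1)\sim(h(x),0)$. We take $q$ large and even, so that $\ell$ is odd. Write $\mu=\mu^0$ and define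
\[
\delta:M^\circ\to GL^+(\ell),\qquad \delta(x)=\mu_{h(x)}\,(dh_x\oplus1)\,\mu_x^{-1}=\mu^1_x(\mu^0_x)^{-1}.
\]
The maps $x\mapsto\mu^t_x(\mu^0_x)^{-1}$, $t\in I$, form a homotopy from the constant map $1$ to $\delta$. So $\delta$ is null-homotopic. Its restriction to a sphere depends on $h$ and, a priori, on the unknown frame $\mu$. In the following situations $\mu$ drops out.

\begin{proposition}\label{prop:stable}
Suppose that $f\circ h$ is isotopic to $f$.
\begin{enumerate}
\item[(i)] If $h$ fixes pointwise an embedded sphere $S=S^{n-1}\subset\operatorname{Int}M^\circ$ with trivialized normal bundle, and if $dh=1\oplus\gamma(x)$ on $TM^\circ|_S=TS\oplus(S\times\mathbf R^n)$ with $\gamma:S\to SO(n)$, then $[\gamma]=0$ in $\pi_{n-1}(SO)$.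
\item[(ii)] If $h=h_\beta$, and either $\pi_{n-1}(SO)=0$ or $\beta$ takes values in the stabilizer $SO(n-1)\subset SO(n)$ of $x_0$, then $[\beta]=0$ in $\pi_n(SO)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The given trivialization and $TS^{n-1}\oplus\varepsilon=\mathbf R^n$ define a product frame of $TM^\circ\oplus\varepsilon^q$ over $S$. Compared with it, $\mu$ is given by a map $\theta:S\to GL(\ell)$. Since $h(x)=x$ on $S$, we have $\delta|_S=\theta\,(1\oplus\gamma)\,\theta^{-1}$. As $-1$ has determinant $-1$ and is central, we may change the sign of $\theta$ and assume that it maps to $GL^+(\ell)$. Since pointwise multiplication induces the abelian group structure of $\pi_{n-1}(SO(\ell))$, we get $[\delta|_S]=[\gamma]$. But $\delta|_S$ is null-homotopic.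

(ii) Over $\operatorname{Im}A$ we use the product frame coming from $T_xS^{n-1}\oplus\varepsilon=\mathbf R^n$, where the vector of $\varepsilon$ is the outward normal $x$, and from the coordinates $y$. For $\xi\in T_xS^{n-1}$ and $\zeta\in\mathbf R^n$,
\[
dh(\xi,\zeta)=\bigl(\beta(y)\xi+(d\beta_y(\zeta))x,\ \zeta\bigr),
\]
and the extra vector $x$ goes to the extra vector $\beta(y)x$ at the image. So $dh\oplus1$ has the matrix $\begin{pmatrix}\beta(y)&*\\0&1\end{pmatrix}$, with $*=0$ near $\partial D^n$, and $*$ can be scaled to $0$ through invertible matrices. Let $\mu=\theta\cdot(\text{product frame})$ over $\operatorname{Im}A$, with $\theta=\theta(x,y)\in GL(\ell)$. By Lemma~\ref{lem:adapted}, on $B_j$ we get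
\[
\delta\circ b_0\simeq\theta(\beta(y)x_0,y)\,(\beta(y)\oplus1)\,\theta(x_0,y)^{-1}\quad\text{rel }\partial B_j .
\]
Near $\partial B_j$ we have $\beta=1$ and the right side equals $1$. Outside $\bigcup B_j$ we have $\delta\circ b_0=1$, since $h=1$ outside $\operatorname{Im}A$. So $[\delta\circ b_0]$ is the sum of the contributions of the disks $B_j$, and each may be computed by deformations that keep the value $1$ on $\partial B_j$.

If $\pi_{n-1}(SO)=0$, then $\theta:S^{n-1}\times D^n\to GL(\ell)$ is homotopic to a constant. We insert this homotopy into the formula; the value on $\partial B_j$ stays $1$, as $\beta=1$ there. If $\beta$ fixes $x_0$, the formula reads $\theta(x_0,y)(\beta(y)\oplus1)\theta(x_0,y)^{-1}$, and we contract $\theta(x_0,y)$ to $\theta(x_0,0)$. In both cases the result is the conjugate of $\beta\oplus1$ by a constant. Since $\ell$ is odd, (F3) shows that it represents $[\beta]$ in the coordinate $y$, hence $\epsilon_j[\beta]$ on $B_j$. As $\delta$ is null-homotopic, $0=[\delta\circ b_0]=\sum\epsilon_j[\beta]=\pm[\beta]$.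
\end{proof}

The alternative in (ii) is there to eliminate $\theta$: if $\beta(y)$ moves $x_0$, then $\theta$ is evaluated at two different points, and a nontrivial class in $\pi_{n-1}(SO)$ could contribute to $\delta\circ b_0$.

\section{Almost isotopic embeddings that are not isotopic}\label{sec:neg}

We prove Theorem~B(2). The integers $n\ge3$ with $n\ne6$ and $n\not\equiv5\pmod8$ are those in the four rows of the table in Section~\ref{subsec:idea}. Let $f:M^\circ\to S^{2n+1}$ be an embedding with trivial normal bundle.

\subsection{The cases $n\equiv3\pmod4$ and $n\equiv1\pmod8$}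

Let $n\equiv3\pmod4$. Then $\pi_{n-1}(SO)=0$. By Lemma~\ref{lem:infinite} there is $\beta\in\pi_n(SO(n))$ with image of infinite order in $\pi_n(SO)$. By Proposition~\ref{prop:stable}(ii) $f\circ h_\beta$ is not isotopic to $f$, and by Lemma~\ref{lem:homology} $h_\beta$ acts trivially on homology.

Let $n\equiv1\pmod8$, so $n\ge9$. Now $\pi_{n-1}(SO)=\mathbf Z_2$, so we need $\beta$ to fix $x_0$. Choose $\gamma\in\pi_{n-2}(SO(n-1))$ mapping to a generator of $\pi_{n-2}(SO)=\mathbf Z$; this is possible by (F1). Then $\beta=\gamma\eta^2\in\pi_n(SO(n-1))$ has nonzero image in $\pi_n(SO)=\mathbf Z_2$, again by (F1). With $SO(n-1)$ regarded as the stabilizer of $x_0$, Lemma~\ref{lem:homology} and Proposition~\ref{prop:stable}(ii) apply to $h_\beta$.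

\subsection{The case $n\equiv0\pmod4$}\label{subsec:zero}

Here $\pi_n(SO)$ is $0$ or $\mathbf Z_2$, but $\pi_{n-1}(SO)=\mathbf Z$, so we aim at Proposition~\ref{prop:stable}(i). We want a diffeomorphism that fixes an $(n-1)$-sphere and rotates its normal directions.

For $M=S^{n-1}\times S^n$ this is immediate. Let $SO(n)\subset SO(n+1)$ be the stabilizer of $y_0\in S^n$ and let $\gamma:S^{n-1}\to SO(n)$ have nonzero class in $\pi_{n-1}(SO)$, with $\gamma=1$ on a disk $D_1$. Take $h(x,y)=(x,\gamma(x)y)$ and remove a ball in $\operatorname{Int}D_1\times(S^n-y_0)$. Then $h$ fixes $S^{n-1}\times y_0$ pointwise, and also $x_1\times S^n$ for $x_1\in\partial D_1$. So $h_*=1$. Along $S^{n-1}\times y_0$ we have $dh=1\oplus\gamma(x)$, so Proposition~\ref{prop:stable}(i) applies.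

In general, rotating the normal directions along an $(n-1)$-sphere moves the rest of $M$, and we must extend the rotation over the $n$-handles. We shall do this for some multiple of $[\gamma]$, using a symmetric decomposition $M=H\cup_NH'$ and Kreck's description of the diffeomorphisms of the separating hypersurface $N$: a twist of $H$ and a suitable twist of $H'$ have the same invariant on $N$, hence agree on $N$ up to isotopy after passing to a power, and then they can be glued.

\medskip\noindent\emph{The decomposition.} Since $M$ is simply connected with free homology, Smale's theorem gives: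
\begin{equation}\label{eq:handles}
\begin{minipage}{0.82\textwidth}
for $n\ge4$, that is, in dimension $2n-1\ge7$, $M$ has a handle decomposition with one $0$-handle, $r$ handles of index $n-1$, $r$ handles of index $n$ and one $(2n-1)$-handle.
\end{minipage}
\end{equation}
Reading the last two kinds upside down, we get $M=H\cup_NH'$, where each of $H,H'$ is a ball with $r$ handles of index $n-1$ and $N=\partial H=\partial H'$. The attaching spheres $S^{n-2}\subset S^{2n-2}$ are unknotted and unlinked by general position. The framings of the handles lie in $\pi_{n-2}(SO(n))=\pi_{n-2}(SO)$. They are trivial, because each of $H,H'$ misses a ball of $M$, hence by the disk theorem can be isotoped into the stably parallelizable manifold $M^\circ$. So $H$ and $H'$ are both diffeomorphic to the boundary connected sum $\natural_r\,S^{n-1}\times D^n$, and $N\cong\#_r\,S^{n-1}\times S^{n-1}$.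

Let $\Lambda$ and $\Lambda'$ be the kernels of $H_{n-1}(N)\to H_{n-1}(H)$ and $H_{n-1}(N)\to H_{n-1}(H')$. Both maps are onto groups isomorphic to $\mathbf Z^r$. As $H_{n-2}(N)=0$, the Mayer--Vietoris sequence gives $H_{n-1}(M)\cong H_{n-1}(N)/(\Lambda+\Lambda')$. This is free of rank $r$, because $H_{n-1}(M)$ is torsion free, and it is a quotient of $H_{n-1}(N)/\Lambda\cong\mathbf Z^r$. A surjection $\mathbf Z^r\to\mathbf Z^r$ is injective, so $\Lambda'\subset\Lambda$. By symmetry $\Lambda=\Lambda'$.

\medskip\noindent\emph{Twists of $H$.} Let $SO(n-1)\subset SO(n)$ be the stabilizer of a point $y_0\in\partial D^n=S^{n-1}$. Fix a point $p\in S^{n-1}$ and a neighborhood $U$ of $p$; all maps $\gamma:S^{n-1}\to SO(n-1)$ below are equal to $1$ on $U$, and every class in $\pi_{n-1}(SO(n-1))$ has such a representative. In $H=\natural_r\,S^{n-1}\times D^n$ we let the boundary sums take place in small half-balls near $p\times q$, with $q\in\partial D^n$, $q\ne y_0$, and choose $p_1\in U$ so that $p_1\times D^n$ avoids them. Let $t_\gamma$ be the diffeomorphism $(x,y)\mapsto(x,\gamma(x)y)$ on one summand and the identity elsewhere. On $N$ it fixes pointwise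 the spheres $S^{n-1}\times y_0$ and $p_1\times\partial D^n$ of that summand and the corresponding spheres of all other summands. These generate $H_{n-1}(N)$, so $t_\gamma|_N$ acts trivially on $H_{n-1}(N)$. The spheres $p_1\times\partial D^n$ generate $\Lambda$, and the spheres $S^{n-1}\times y_0$ give a basis of $H_{n-1}(N)/\Lambda=H_{n-1}(H)$.

We use the following theorem of Kreck \cite{Kreck}. Let $N$ be a closed $(k-1)$-connected almost parallelizable $2k$-manifold, $k\ge3$. On the group of isotopy classes of orientation preserving diffeomorphisms of $N$ that act trivially on $H_k(N)$ there is a homomorphism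
\[
\chi\ \text{ to }\ \operatorname{Hom}(H_k(N),S\pi_k(SO(k))),
\]
where $S\pi_k(SO(k))\subset\pi_k(SO(k+1))$ is the image of $\pi_k(SO(k))$. Its kernel consists of classes of diffeomorphisms supported in a disk and is a quotient of $\Theta_{2k+1}$. If $\varphi$ fixes pointwise an embedded $S^k$ representing $x$, then $\chi(\varphi)(x)$ is given by the action of $d\varphi$ on the stabilized normal bundle of $S^k$.

We apply this to our $N\cong\#_r\,S^{n-1}\times S^{n-1}$, with $k=n-1\ge3$. The map $t_\gamma$ is the identity near $p_1\times\partial D^n$ and near the spheres of the other summands. Along $S^{n-1}\times y_0$ it acts on the normal space $T_{y_0}\partial D^n=\mathbf R^{n-1}$ by $\gamma(x)$. So $\chi(t_\gamma|_N)$ vanishes on $\Lambda$, takes the value $S[\gamma]$ on the class of $S^{n-1}\times y_0$ in the twisted summand, and $0$ on the corresponding classes of the others. Since $\chi$ is a homomorphism, composites of twists over the summands of $H$ realize all of $\operatorname{Hom}(H_{n-1}(N)/\Lambda,S\pi_{n-1}(SO(n-1)))$. The same holds for twists of $H'$ and $\Lambda'$; and $\Lambda'=\Lambda$.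

\medskip\noindent\emph{The diffeomorphism $h$.} By Lemma~\ref{lem:infinite} with $k=n-1\equiv3\pmod4$ choose $\gamma\in\pi_{n-1}(SO(n-1))$ of infinite order in $\pi_{n-1}(SO)$. By the preceding paragraph there is a composite $t'$ of twists of $H'$ with $\chi(t'|_N)=\chi(t_\gamma|_N)$. Let $\varphi,\psi$ be the isotopy classes of $t_\gamma|_N$ and $t'|_N$. Then $\varphi^i\psi^{-i}\in\ker\chi$ for all $i\ge0$. But $\ker\chi$ is finite, because $\Theta_{2n-1}$ is finite (Kervaire--Milnor). Hence $\varphi^i\psi^{-i}=\varphi^j\psi^{-j}$ for some $i>j$, and then $\varphi^{\kappa}=\psi^{\kappa}$ with $\kappa=i-j\ge1$.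

The twists are products near $N$, in collars of $N$ that are radial where the twists move points, since $\gamma(x)$ preserves $|y|$. So we can change $t_\gamma^\kappa$ in a collar of $N$ in $H$ by an isotopy from $t_\gamma^\kappa|_N$ to $t'^\kappa|_N$, and then glue it with $t'^\kappa$ to an orientation preserving diffeomorphism $h$ of $M$. On $\operatorname{Int}H'$ it agrees with $t'^\kappa$, which is the identity near the point $p_1\times0$ of any summand of $H'$. We take the removed ball near such a point. Thus $h$ restricts to $M^\circ$.

The cores $S^{n-1}\times0$ of the summands of $H$ generate $H_{n-1}(M)$, and $h$ fixes them pointwise. So $h_*=1$ on $H_{n-1}(M)$. As $h$ preserves the unimodular intersection pairing, $a\cdot h_*b=h_*a\cdot h_*b=a\cdot b$ for all $a\in H_{n-1}(M)$ and $b\in H_n(M)$; so $h_*=1$ on $H_n(M)$ as well. Along the core $S^{n-1}\times0$ of the twisted summand, $dh=1\oplus\gamma(x)^\kappa$. Since $\kappa[\gamma]\ne0$ in $\pi_{n-1}(SO)$, Proposition~\ref{prop:stable}(i) shows that $f\circ h$ is not isotopic to $f$.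

\begin{remark}
For $n\equiv0,3\pmod4$ and $h$ as constructed above, and also for $h$ as in Theorem~A, the embeddings $f\circ h^k$, $k\in\mathbf Z$, are pairwise almost isotopic but pairwise non-isotopic. Indeed, an isotopy from $f\circ h^k$ to $f\circ h^l$, composed with $h^{-l}$, gives one from $f\circ h^{k-l}$ to $f$. The obstruction to the latter is $k-l$ times the obstruction for $h$, in a group $\mathbf Z$; for Theorem~A, $\alpha$ is replaced by $\alpha^{k-l}$ and $p_1(E')=\mp4$ by $\mp4(k-l)$.
\end{remark}

\subsection{The case $n\equiv2\pmod4$, $n\ge10$}

Now $\pi_n(SO)=0$, and $\pi_{n-1}(SO)$ is finite, equal to $0$ if $n\equiv6\pmod8$. What is left is the element $\tau_{n+1}$, which is invisible both stably and to the degree. Since $n+1$ is odd and $n+1\ge11$, (F2) and (F3) give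
\[
\tau_{n+1}\ne0,\qquad 2\tau_{n+1}=0\qquad\text{in }\pi_n(SO(n+1)).
\]
As $n+1\equiv3\pmod4$, quaternion multiplication provides three independent tangent fields on $S^{n+1}$. Hence $TS^{n+1}\cong\xi^{n-1}\oplus\varepsilon^2$, and there is $\beta\in\pi_n(SO(n-1))$ mapping to $\tau_{n+1}$. We regard $SO(n-1)\subset SO(n)$ as the stabilizer of $x_0$ and take $h=h_\beta$.

To detect $\tau_{n+1}$ we look at an $n$-sphere which the isotopy carries back to itself, together with its normal bundle of rank $n+1$. The tool is a theorem of Kervaire \cite{Kervaire} (see also Massey \cite{Massey}): \emph{the normal bundle of an embedded $S^d\subset S^{d+k}$ is trivial if $k>(d+1)/2$}.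

\begin{lemma}\label{lem:loop}
Let $e_t:S^n\to S^{2n+1}$, $t\in I$, be an isotopy with $e_1=e_0$, constant near the ends, and let $k_t:\nu(e_0)\to\nu(e_t)$ be a continuous family of isomorphisms of normal bundles with $k_0=1$. Then $k_1$, viewed via a trivialization of $\nu(e_0)$ as a map $S^n\to GL^+(n+1)$, is null-homotopic.
\end{lemma}

\begin{proof}
By Haefliger \cite{Haefliger}, every embedding $S^n\to S^{2n+1}$ with $n\ge2$ is isotopic to the standard one. So $e_0$ extends to an embedding of $D^{n+1}$ in $D^{2n+2}$ that is a product near the boundary; let $\Delta$ be its image. Write $S^{2n+2}=D_-\cup(S^{2n+1}\times I)\cup D_+$ and let $\Sigma$ be the union of the copies $\Delta_\pm\subset D_\pm$ of $\Delta$ and of the trace $\{(e_t(y),t)\}$. Since $e_1=e_0$, this is a smoothly embedded $S^{n+1}$.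

Let $\varphi$ be a frame of $\nu(e_0)$ that extends over $\Delta$. The tangent space of the trace at $(e_t(y),t)$ is spanned by $de_t(T_yS^n)$ and a vector with $t$-component $1$; so the normal space is canonically $\nu(e_t)_y$. Therefore $k_t\varphi$ extends the frame $\varphi$ from $\Delta_-$ along the trace, and arrives at $k_1\varphi$, while $\varphi$ extends over $\Delta_+$. Hence the normal bundle of $\Sigma$ has the clutching function $k_1$, read in the frame $\varphi$. By Kervaire's theorem with $d=k=n+1$ this bundle is trivial, so $k_1$ is null-homotopic. Another trivialization of $\nu(e_0)$ changes $k_1$ by a pointwise conjugation, and this does not affect null-homotopy.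
\end{proof}

Suppose now that $F_t$ is an isotopy from $f$ to $f\circ h$. We derive a contradiction in three steps.

\medskip\noindent\emph{Step 1: framing the isotopy.} Let $\sigma$ be an oriented orthonormal normal frame of $f$, and extend it to a family of normal frames of the embeddings $F_t$. For $F_1=f\circ h$ we now have the frame at $t=1$ and the frame $\sigma\circ h$. Both are oriented, since $h$ preserves orientation. So they differ by a map $M^\circ\to SO(2)$, which is null-homotopic since $H^1(M^\circ)=0$. Hence we can modify the family so that the frame at $t=1$ is $\sigma\circ h$. Exponentiating, we get for small $\epsilon>0$ embeddings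
\[
\hat F_t:M^\circ\times D^2_\epsilon\to S^{2n+1},\qquad \hat F_0=\hat f,\qquad \hat F_1=\hat f\circ(h\times1),
\]
where $D^2_\epsilon$ is the disk of radius $\epsilon$ and $\hat f=\hat F_0$ is defined by the frame $\sigma$. We may take $\hat F_t$ to be constant near the ends.

\medskip\noindent\emph{Step 2: a fixed sphere.} Take $A$, $b_0$ and $B_1,\dots,B_m$ as in Lemma~\ref{lem:adapted}. Choose distinct points $v_1,\dots,v_m\in\operatorname{Int}D^2_\epsilon$ and a map $v:S^n\to\operatorname{Int}D_\epsilon^2$ with $v=v_j$ near $B_j$. The map $(b_0,v):S^n\to M^\circ\times D^2_\epsilon$ is an embedding near $\bigsqcup B_j$. Since $2n<2n+1$, a small perturbation away from a neighborhood of $\bigsqcup B_j$ turns it into an embedding $\hat b$ with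
\[
\hat b(y)=(A(x_0,y),v_j)\ \text{ on }B_j,\qquad \hat b^{-1}(\operatorname{Im}A\times D^2_\epsilon)=\textstyle\bigsqcup B_j .
\]
As $\beta(y)x_0=x_0$, we have $(h\times1)\circ\hat b=\hat b$. So the isotopy $e_t=\hat F_t\circ\hat b$ of $n$-spheres satisfies $e_1=e_0$. The differentials $d\hat F_t$ induce isomorphisms $\nu(\hat b)\to\nu(e_t)$, and hence $k_t:\nu(e_0)\to\nu(e_t)$ with $k_0=1$. Read in $\nu(\hat b)\cong\nu(e_0)$, the map $k_1$ is the automorphism induced by $d(h\times1)$.

\medskip\noindent\emph{Step 3: the class of $k_1$.} Off $\bigsqcup B_j$ and near $\bigsqcup\partial B_j$ we have $k_1=1$. On $B_j$ the normal space is $T_{x_0}S^{n-1}\oplus\mathbf R^2=\mathbf R^{n+1}$, and $k_1=\beta(y)\oplus1$, where $\beta(y)\in SO(n-1)$ acts on $T_{x_0}S^{n-1}$. This represents $\pm\tau_{n+1}=\tau_{n+1}$. The bundle $\nu(\hat b)$ is stably trivial of rank $n+1$ over $S^n$, hence trivial. Passing to a global trivialization conjugates $k_1$ on $B_j$ by a map $B_j\to GL(n+1)$. As $B_j$ is contractible, this map can be deformed to a constant in $O(n+1)$; meanwhile the conjugate of $k_1$ stays $1$ on $\partial B_j$. A constant conjugation acts trivially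 on $\pi_n(SO(n+1))$ by (F3), since $n+1$ is odd. Hence
\[
[k_1]=m\,\tau_{n+1}=\tau_{n+1}\ne0,
\]
because $m$ is odd and $2\tau_{n+1}=0$. This contradicts Lemma~\ref{lem:loop}. So $f\circ h_\beta$ is not isotopic to $f$, while $h_\beta$ acts trivially on homology by Lemma~\ref{lem:homology}. This completes the proof of Theorem~B(2). \qed

\medskip
For $n=6$ the argument breaks down exactly at $\tau_7=0$.

\section{The linking form, and the positive cases}\label{sec:linking}

\subsection{The linking form}

Let $f:M^\circ\to S^{2n+1}$ be an embedding with trivial normal bundle. Since $H^1(M^\circ)=0$, its oriented normal framing is unique up to homotopy. It yields an orientation preserving embedding $\hat f:X\to S^{2n+1}$ of $X=M^\circ\times D^2$ with $\hat f(x,0)=f(x)$. For $x,y\in H_n(M^\circ)$ represented by cycles $z_x,z_y$, and for $0\ne v\in D^2$, put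
\[
L_f(x,y)=\mathrm{lk}\bigl(f(z_x),\hat f(z_y\times v)\bigr)\in\mathbf Z .
\]
This depends only on $x$ and $y$: homologies of the two cycles stay in the disjoint sets $f(M^\circ)$ and $\hat f(M^\circ\times v)$, and $v$ varies in a connected set. It is an isotopy invariant, because the framing extends along an isotopy; likewise it does not change when $\hat f$ moves through embeddings of $X$. If $h$ is an orientation preserving diffeomorphism of $M^\circ$, composing the framing of $f$ with $h$ shows that
\[
L_{f\circ h}(x,y)=L_f(h_*x,h_*y).
\]
So if $f$ is isotopic to $g\circ h$ and $h_*=1$ on $H_n(M^\circ)$, then $L_f=L_g$: \emph{almost isotopic embeddings have the same linking form}, for every $n\ge3$. Theorem~B(1) therefore follows from the next proposition.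

\begin{proposition}\label{prop:complete}
Let $n=6$ or $n\equiv5\pmod8$. If $L_f=L_g$, then $f$ and $g$ are isotopic.
\end{proposition}

The proof occupies the rest of the section. By Lemma~\ref{lem:arith} we have $\pi_{n-1}(SO)=0$, and $\deg$ is injective on $\pi_n(SO(n+1))$, the latter group being zero for $n=6$. Note that $n\ge5$.

\subsection{Handles}

By \eqref{eq:handles}, and since $M^\circ$ may be taken to be the complement of the top handle, we have $M^\circ=H\cup(r\text{ handles of index }n)$ with $H=D^{2n-1}\cup(r\text{ handles of index }n-1)$. The cellular boundary map from the $n$-handles to the $(n-1)$-handles is a map $\mathbf Z^r\to\mathbf Z^r$ whose cokernel $H_{n-1}(M^\circ)$ has rank $r$; so it is zero. Hence the cores $D_1,\dots,D_r$ of the $n$-handles define a basis $b_1,\dots,b_r$ of $H_n(M^\circ)$, with $b_i$ represented by a cycle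
\[
z_i=D_i+c_i,\qquad c_i\ \text{an $n$-chain in }H .
\]
Multiplying by $D^2$ we get $X=X_0\cup(r\text{ handles }D^n\times D^{n+1})$ with $X_0=H\times D^2$ and $D^{n+1}=D^{n-1}\times D^2$. Below, agreement on $X_0$ means agreement on $X_0$ together with a small collar, which we absorb into $X_0$.

It suffices to isotope $\hat f$ and $\hat g$ until they agree near $X_0\cup\bigcup D_i$. Indeed, there is an isotopy $s_t$ of self-embeddings of $X$ with $s_0=1$ and $s_1(X)$ in a given neighborhood of $X_0\cup\bigcup D_i$. Then $\hat f\sim\hat fs_1=\hat gs_1\sim\hat g$, and restriction to $M^\circ\times0$ gives an isotopy from $f$ to $g$. During the proof $f$ and $g$ denote the restrictions of the current $\hat f$ and $\hat g$ to $M^\circ\times0$; the linking forms do not change.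

\subsection{Step 1: agreement on $X_0$}

By the disk theorem we may assume that $\hat f=\hat g$ on the $0$-handle, since both preserve orientation. Under $\hat f$ and $\hat g$ the cores of the $(n-1)$-handles become two systems of $r$ disjoint proper $(n-1)$-disks in the complementary $(2n+1)$-ball, with the same behavior near the boundary. The systems are homotopic rel boundary, hence isotopic rel boundary by general position, as $2n+1\ge2(n-1)+2$. After this isotopy, extended to an ambient one, the framings of corresponding cores differ by elements of $\pi_{n-1}(SO(n+2))=\pi_{n-1}(SO)=0$. By uniqueness of tubular neighborhoods rel boundary, $\hat f$ and $\hat g$ can be made to agree on $X_0$. This is where $\pi_{n-1}(SO)=0$ is used.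

\subsection{Step 2: agreement on the cores $D_i$}

Let $W=S^{2n+1}-\operatorname{Int}\hat f(X_0)$, and let $f_i,g_i:D^n\to W$ be the restrictions of $f$ and $g$ to $D_i$; they are equal near $\partial D^n$. The manifold $W$ is simply connected, since the spine of $X_0$ has codimension $n+2\ge3$. Since $X_0$ is homotopy equivalent to a wedge of $(n-1)$-spheres, Alexander duality $\tilde H_q(W)\cong\tilde H^{2n-q}(X_0)$ shows that only $\tilde H_{n+1}(W)$ is nonzero. So $W$ is $n$-connected, and $f_i\simeq g_i$ rel boundary. We take the homotopies constant near $\partial D^n$ and near $t=0,1$, and keep the rest of the disks away from a collar of $\partial W$. Their traces, perturbed rel boundary, give an immersion with normal crossings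
\[
G=\bigsqcup G_i:\ \bigsqcup D^n_i\times I\to W\times I,
\]
embedding near the boundary, of an $(n+1)$-manifold in a simply connected $(2n+2)$-manifold. We want to turn it into an embedding. The first obstructions are the intersection numbers of different components.

\begin{lemma}\label{lem:intersection}
For $i\ne j$ we have $G_i\cdot G_j=\pm(L_g-L_f)(b_i,b_j)=0$.
\end{lemma}

\begin{proof}
We first recall how linking numbers change. Let $U,V$ be $(n+1)$-chains in $S^{2n+1}\times I$ with $\partial U=u_1\times1-u_0\times0$ and $\partial V=w_1\times1-w_0\times0$, the cycles $u_s,w_s$ being disjoint for $s=0,1$. Then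
\begin{equation}\label{eq:lkchange}
U\cdot V=\pm\bigl(\mathrm{lk}(u_1,w_1)-\mathrm{lk}(u_0,w_0)\bigr),
\end{equation}
with a sign depending only on $n$. Indeed, $\mathrm{lk}(u,w)$ is, up to such a sign, the intersection number in $D^{2n+2}$ of chains bounded by $u$ and $w$. Capping off $U$ and $V$ in the balls at both ends, which contribute with opposite signs, we get two $(n+1)$-cycles in $S^{2n+2}$, and their intersection number is $0$.

The number $G_i\cdot G_j$ is unchanged by homotopies of $G_i$ and $G_j$ as maps of pairs into $(W\times I,\partial(W\times I))$ during which the boundaries stay disjoint. So we may compute it with the level preserving homotopies from which $G$ was perturbed. To compare with $L_f$ and $L_g$ we push $G_j$ off in the direction of the framing. Fix $v\in D^2$ with $0<|v|<1$. For $s\in I$ consider on $\partial(D_j\times I)$ the map given by $\hat f(D_j\times sv)$ and $\hat g(D_j\times sv)$ on the ends and by the constant homotopy of $\hat f(\partial D_j\times sv)=\hat g(\partial D_j\times sv)$ on the sides. Since $D_i\cap D_j=\emptyset$, its image stays disjoint from $G_i(\partial(D_i\times I))$. By homotopy extension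 for the $W$-coordinate, this extends to a homotopy of the level preserving map $G_j$, ending at a level preserving map $G_j^+$. We may assume that interior points of the disks stay in $\operatorname{Int}W$. Then $G_i\cdot G_j=G_i\cdot G_j^+$.

Now add to $G_i$ the constant homotopy of $\hat f(c_i\times0)$, and to $G_j^+$ that of $\hat f(c_j\times v)$. Since $\hat f=\hat g$ on $X_0$, this gives chains $U$ and $V$ in $S^{2n+1}\times I$ which are homologies from $f(z_i)$ to $g(z_i)$ and from $\hat f(z_j\times v)$ to $\hat g(z_j\times v)$. The added parts are disjoint from each other, because $v\ne0$. They lie in $\hat f(X_0)\times I$, which the traces of the disks meet only in $\hat f(\partial D_i\times0)\times I$ and $\hat f(\partial D_j\times v)\times I$, respectively. So, again because $v\ne0$, each added part is disjoint from the trace of the other disk. Hence $U\cdot V=G_i\cdot G_j^+$, and \eqref{eq:lkchange} gives the claim.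
\end{proof}

For $i=j$ this argument does not apply: the boundaries meet at $s=0$. The diagonal values of the linking form will enter in Step 3.

By Lemma~\ref{lem:intersection}, Whitney's trick removes all double points between different components: the components $D^n_i\times I$ and the target are simply connected, $n+1\ge3$, and the Whitney disks are generically disjoint from everything else. To treat the self-intersections of $G_i$, we insert into $G_i$, in small balls away from the rest, copies of Whitney's immersion $S^{n+1}\to\mathbf R^{2n+2}$ with one double point, which exists with either sign. If $n+1$ is even, we use this to make the algebraic self-intersection number zero. If $n+1$ is odd, the sign of a self-intersection depends on the order of the two sheets; we make the number of double points even, and then any two of them can be paired. In either case Whitney's trick removes the double points. None of this changes $G$ near the boundary.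

The result is an embedded concordance rel boundary from $\bigsqcup f_i$ to $\bigsqcup g_i$ in $W$. By Hudson \cite{Hudson}, in codimension at least $3$ a smooth concordance rel boundary between embeddings of a compact manifold implies ambient isotopy rel boundary. The codimension here is $n+1$. So there is an ambient isotopy of $W$, rel $\partial W$, carrying $f_i$ to $g_i$ for all $i$. After extending it by the identity over $\hat f(X_0)$ we may assume that $f_i=g_i$ for all $i$ and still $\hat f=\hat g$ on $X_0$.

\subsection{Step 3: agreement of the framings}

Near $D_i$ both $\hat f$ and $\hat g$ are now tubular neighborhoods of the same disk. So, up to isotopy rel $X_0\cup D_i$, near $D_i$ we have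
\[
\hat g(y,u)=\hat f(y,\omega_i(y)u),\qquad \omega_i:D^n\to SO(n+1),\quad \omega_i=1\ \text{near }\partial D^n .
\]
If $n=6$, then $[\omega_i]=0$ because $\pi_6(SO(7))=0$.

Let $n\equiv5\pmod8$. We have $f(z_i)=g(z_i)$. For small $v\ne0$ in $D^2$, regarded as an element of $D^{n+1}=D^{n-1}\times D^2$, the cycles $\hat g(z_i\times v)$ and $\hat f(z_i\times v)$ differ by the $n$-cycle
\[
\hat f\{(y,\omega_i(y)v)\}-\hat f\{(y,v)\} .
\]
As $\omega_i=1$ near $\partial D^n$, the two parts cancel there. So the cycle is carried by $\hat f(D'\times(D^{n+1}-0))$ for a smaller disk $D'\subset\operatorname{Int}D^n$, a set disjoint from $f(z_i)$. There it is homologous to $\pm\deg\omega_i$ times the meridian sphere of $D_i$. The meridian sphere bounds a fiber disk that meets $f(z_i)$ exactly once, so its linking number with $f(z_i)$ is $\pm1$. Hence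
\[
\deg\omega_i=\pm(L_g-L_f)(b_i,b_i)=0,
\]
and $[\omega_i]=0$ since $\deg$ is injective on $\pi_n(SO(n+1))$.

In both cases $\omega_i$ is null-homotopic rel boundary. By uniqueness of tubular neighborhoods rel boundary, $\hat f$ and $\hat g$ can be isotoped to agree near $X_0\cup\bigcup D_i$. This proves Proposition~\ref{prop:complete}, and with it Theorem~B(1). \qed

\begin{thebibliography}{9}

\bibitem{Haefliger} Haefliger, 1961.

\bibitem{Hudson} Hudson, \emph{Ann. of Math.} \textbf{91} (1970), 425--448.

\bibitem{Kervaire} Kervaire, \emph{Ann. of Math.} \textbf{69} (1959), 345--365.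

\bibitem{Kreck} Kreck, \emph{Ann. Sci. \'ENS} \textbf{12} (1979).

\bibitem{Massey} Massey, \emph{Proc. AMS} \textbf{10} (1959).

\bibitem{punctured} \emph{On punctured 3-manifolds in 5-sphere}, doi:10.32917/hmj/1206125007,
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal+article&isResultClick=True&urlId=10.32917%2Fhmj%2F1206125007}.

\end{thebibliography}

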